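\title{Surfaces with nef cotangent bundle and $c_1^2=c_2$ that are not generalized theta divisors}

\begin{abstract}
A smooth projective surface with nef cotangent bundle satisfies $c_1^2\ge c_2$, and smooth theta divisors in abelian threefolds satisfy equality. It has been conjectured that every surface of general type with nef cotangent bundle and $c_1^2=c_2$ is a generalized theta divisor: its universal cover should admit a proper holomorphic immersion into $\mathbb C^3$, equivariant for an action of the fundamental group by unitary affine maps. We disprove this with complete intersections in the product of an abelian surface and $\mathbb P^2$. They have fundamental group $\mathbb Z^4$, and their universal covers admit no equivariant immersion into any $\mathbb C^n$. We also show that an equivariant immersion into $\mathbb C^3$ does exist when the cotangent bundle is globally generated on some finite \'etale cover, and that the surface is then a generalized theta divisor exactly when its fundamental group is virtually abelian.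
\end{abstract}

\section{Introduction}\label{sec:intro}

All varieties are defined over $\mathbb C$, and a \emph{surface} is a smooth connected projective surface. For a surface $M$ we write $c_1^2=K_M^2$ and $c_2=c_2(T_M)$ for its Chern numbers and $\widetilde M$ for its universal cover, on which $\pi_1(M)$ acts by deck transformations.

The cotangent bundle $\Omega^1_M$ is \emph{globally generated} if the holomorphic $1$-forms span the cotangent space at every point. Nefness is the numerical trace of this property. Let $p\colon P=\mathbb P(T_M)\to M$ be the bundle of lines in $T_M$, let $\mathcal O(-1)\subset p^*T_M$ be the tautological line bundle, and put $\xi=c_1(\mathcal O(1))$. The bundle $\Omega^1_M$ is \emph{nef} if $\xi\cdot C\ge0$ for every irreducible curve $C\subset P$. It is known that nefness of $\Omega^1_M$ implies $c_1^2\ge c_2$; the reason, recalled in Section~\ref{sec:taut}, is that $c_1^2-c_2=\xi^3$. This paper is about the borderline case $c_1^2=c_2$.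

The model is a smooth ample divisor $\Theta$ in an abelian threefold $\mathbb C^3/\Lambda$, for instance a smooth theta divisor. Its canonical bundle $\mathcal O(\Theta)|_\Theta$ is ample, and the forms $dz_1,dz_2,dz_3$ generate its cotangent bundle. The normal bundle sequence gives $c(T_\Theta)=(1+\Theta)^{-1}=1-\Theta+\Theta^2$, so $c_1^2=c_2=\Theta^3$. By the Lefschetz hyperplane theorem $\pi_1(\Theta)=\Lambda$. Hence the universal cover of $\Theta$ is its preimage in $\mathbb C^3$, a closed submanifold on which the deck group acts by translations. Nefness and the equality $c_1^2=c_2$ survive the passage to a quotient by a finite group acting freely, and for such a quotient of $\Theta$ the deck group may act with nontrivial linear part. This leads to the following definition.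

\begin{definition}\label{def:theta}
Let $U(n)\ltimes\mathbb C^n$ be the group of holomorphic isometries $z\mapsto Az+b$ of flat $\mathbb C^n$, with $A\in U(n)$ and $b\in\mathbb C^n$. Let $\Gamma\subset\pi_1(M)$ be a subgroup and $\rho\colon\Gamma\to U(n)\ltimes\mathbb C^n$ a homomorphism. A holomorphic map $f\colon\widetilde M\to\mathbb C^n$ is \emph{$\rho$-equivariant} if $f(\gamma x)=\rho(\gamma)f(x)$ for all $\gamma\in\Gamma$ and $x\in\widetilde M$. It is \emph{equivariant} if this holds for some $\rho$ defined on $\Gamma=\pi_1(M)$. The surface $M$ is a \emph{generalized (immersed) theta divisor} if there is an equivariant proper holomorphic immersion $\widetilde M\to\mathbb C^3$.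
\end{definition}

The following conjecture is posed in \cite{conj}.

\begin{quote}
\textbf{Conjecture.} \emph{A surface of general type with nef cotangent bundle and $c_1^2=c_2$ is a generalized theta divisor.}
\end{quote}

The guess is a natural one. Every generalized theta divisor has nef cotangent bundle and $c_1^2=c_2$ (Proposition~\ref{prop:necessary}), so the conjecture asserts that two necessary conditions are sufficient; and Theorem~\ref{thm:positive} below produces the immersion under a stronger positivity hypothesis. Nevertheless the conjecture is false. We write line bundles additively and omit pullbacks from the factors of a product. A pair of sections is \emph{general} if it lies in a suitable nonempty Zariski open set.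

\begin{theorem}\label{thm:counter}
Let $S$ be any abelian surface and $H$ any ample globally generated line bundle on $S$, for example $H=2H_0$ with $H_0$ ample. Let $Y=S\times\mathbb P^2$, let $\eta$ be the hyperplane class of $\mathbb P^2$, and set
\[
L_1=H+2\eta,\qquad L_2=2H+4\eta .
\]
Let $M=\{s_1=s_2=0\}\subset Y$ with $s_i\in H^0(Y,L_i)$ general. Then:
\begin{enumerate}
\item[(1)] $M$ is a smooth connected surface, $K_M=(3H+3\eta)|_M$ is ample (so $M$ is of general type), $\pi_1(M)\cong\mathbb Z^4$, and $\operatorname{Alb}(M)=S$;
\item[(2)] $c_1^2(M)=c_2(M)=234\,H^2$;
\item[(3)] $\Omega^1_M$ is nef;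
\item[(4)] for every $n$, every subgroup $\Gamma\subset\pi_1(M)$ of finite index and every homomorphism $\rho\colon\Gamma\to U(n)\ltimes\mathbb C^n$, no $\rho$-equivariant holomorphic map $\widetilde M\to\mathbb C^n$ is an immersion.
\end{enumerate}
\end{theorem}

Part (4) with $n=3$ and $\Gamma=\pi_1(M)$ says that $M$ is not a generalized theta divisor, and this disproves the conjecture. Every abelian surface occurs as the Albanese variety of a counterexample, and the Chern numbers are arbitrarily large because $H$ may be replaced by its multiples.

The idea is that nefness, being numerical, does not create $1$-forms. When $\pi_1(M)$ is abelian, the differential of an equivariant map consists of holomorphic $1$-forms on $M$ (Lemma~\ref{lem:abelian}). If $\pi_1(M)\cong\mathbb Z^4$ there are only two of these, and on a surface with ample canonical class two forms have a common kernel along a curve. So no immersion exists. The difficulty is to make $\Omega^1_M$ nef with so few forms, and here the equality $c_1^2=c_2$ is what helps, through the following criterion.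

\begin{theorem}\label{thm:criterion}
Let $M$ be a surface with forms $\omega_1,\omega_2\in H^0(M,\Omega^1_M)$ such that
\[
B=\{(m,[v])\in\mathbb P(T_M):\ \omega_1(v)=\omega_2(v)=0\}
\]
is an irreducible curve. Then $\Omega^1_M$ is nef if and only if $c_1^2\ge c_2$.
\end{theorem}

If nefness is replaced by global generation on a cover, the conjecture holds apart from properness, and properness becomes a condition on the fundamental group. A group is \emph{virtually abelian} if it has an abelian subgroup of finite index.

\begin{theorem}\label{thm:positive}
Let $M$ be a surface of general type with $c_1^2=c_2$, and suppose that the cotangent bundle of some finite \'etale cover of $M$ is globally generated. Let $M'\to M$ be a finite \'etale Galois cover with $\Omega^1_{M'}$ globally generated; such a cover exists. Then $h^0(\Omega^1_{M'})=3$, the Albanese map $M'\to\operatorname{Alb}(M')$ is an immersion into an abelian threefold, and integration of the $1$-forms of $M'$ gives an equivariant immersion $f\colon\widetilde M\to\mathbb C^3$ whose homomorphism $\pi_1(M)\to U(3)\ltimes\mathbb C^3$ has finite linear part. Moreover, the following are equivalent: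
\begin{enumerate}
\item[(a)] $M$ is a generalized theta divisor;
\item[(b)] $\pi_1(M)$ is virtually abelian;
\item[(c)] $f$ is proper.
\end{enumerate}
\end{theorem}

The surfaces of Theorem~\ref{thm:counter} satisfy (b) and not (a), so global generation cannot be weakened to nefness in either half of Theorem~\ref{thm:positive}.

Section~\ref{sec:taut} sets up the class $\xi$ and collects the standard facts that we use. Section~\ref{sec:criterion} proves Theorem~\ref{thm:criterion} and tests it on double covers of abelian surfaces, Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}, and Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}.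

\section{The tautological class and standard facts}\label{sec:taut}

\subsection{The class $\xi$ on $\mathbb P(T_M)$}

The fiber of $\mathcal O(1)$ at $(m,[v])\in P$ is the dual of the line $\mathbb Cv$. A $1$-form $\omega$ on $M$ therefore defines a section $\sigma_\omega$ of $\mathcal O(1)$, by restricting $\omega_m$ to that line, and $\sigma_\omega$ vanishes at $(m,[v])$ exactly when $\omega(v)=0$. If $\Omega^1_M$ is globally generated, the sections $\sigma_\omega$ have no common zero, so on each curve $C\subset P$ one of them is not identically zero and $\xi\cdot C\ge0$. Thus global generation implies nefness. A typical obstruction to nefness is a smooth rational curve $E\subset M$: on its lift $\{(m,T_mE)\}\subset P$ the bundle $\mathcal O(-1)$ is $T_E$, so $\xi$ has degree $-2$.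

The inclusion $\mathcal O(-1)\subset p^*T_M$ is a nowhere vanishing section of the rank two bundle $p^*T_M\otimes\mathcal O(1)$. Its second Chern class $\xi^2-p^*K_M\cdot\xi+p^*c_2$ is therefore zero. Multiply the relation $\xi^2=p^*K_M\cdot\xi-p^*c_2$ by $p^*K_M$ and by $\xi$, and use that $\xi$ has degree $1$ on the fibers of $p$. This gives $p^*K_M\cdot\xi^2=K_M^2$ and then
\begin{equation}\label{eq:segre}
\xi^3=c_1^2-c_2 .
\end{equation}
A nef class on a projective variety has nonnegative top self-intersection, so $c_1^2\ge c_2$ when $\Omega^1_M$ is nef. For computations it is useful that $c_1^2-c_2$ is the degree two part of $c(T_M)^{-1}=1-c_1+(c_1^2-c_2)$.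

By \eqref{eq:segre}, the equality $c_1^2=c_2$ is what one sees when $\xi$ is pulled back from a space of dimension two. An immersion into $\mathbb C^3$ provides such a space, the plane of directions.

\begin{proposition}\label{prop:necessary}
If a surface $M$ admits an equivariant holomorphic immersion $f\colon\widetilde M\to\mathbb C^3$, then $\Omega^1_M$ is nef and $c_1^2=c_2$.
\end{proposition}

\begin{proof}
Since $f$ is an immersion, $\varphi(x,[v])=[df_x(v)]$ defines a holomorphic map $\varphi\colon\mathbb P(T_{\widetilde M})\to\mathbb P^2$, and $df$ identifies the tautological bundle with $\varphi^*\mathcal O_{\mathbb P^2}(-1)$. The Hermitian metric $|df(v)|^2$ on it is invariant under $\pi_1(M)$, because the linear parts of $\rho$ are unitary. It descends to $P$, and the Chern form $\Phi$ of the dual metric on $\mathcal O(1)$ represents $\xi$ and lifts to the pullback of the Fubini--Study form under $\varphi$. So $\Phi$ is semipositive, which gives $\xi\cdot C=\int_C\Phi\ge0$ for every curve $C$, and $\Phi^3=0$ because $\dim\mathbb P^2=2$. Now apply \eqref{eq:segre}.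
\end{proof}

\subsection{Standard facts}

\begin{enumerate}
\item[(F1)] \emph{Bertini's theorem for bundles.} Let $\mathcal E$ be a vector bundle of rank $r$ on a smooth variety $X$ of dimension $n$, and let $V\to H^0(X,\mathcal E)$ be a linear map from a finite-dimensional space such that evaluation $V\to\mathcal E_x$ is surjective for all $x$; we say that $V$ \emph{generates} $\mathcal E$. Then for general $s\in V$ the zero scheme of $s$ is empty or smooth of pure dimension $n-r$, and it is empty if $n<r$. Indeed, $\{(x,s):s(x)=0\}$ is a vector bundle of rank $\dim V-r$ over $X$, and generic smoothness applies to its projection to $V$.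
\item[(F2)] \emph{Lefschetz hyperplane theorem.} If $D$ is a smooth ample divisor in a smooth connected projective variety $X$ and $\dim D\ge2$, then $D$ is connected and $\pi_1(D)\to\pi_1(X)$ is an isomorphism.
\item[(F3)] \emph{Connectedness.} The support of an effective ample divisor on a surface is connected \cite[III.7.9]{hartshorne}.
\item[(F4)] \emph{Forms and the Albanese variety.} Let $X$ be smooth, connected and projective, and $V=H^0(X,\Omega^1_X)$. Holomorphic $1$-forms are closed, and $b_1(X)=2\dim V$. Integration over cycles maps $H_1(X,\mathbb Z)$ onto a lattice $\Lambda\subset V^*$, with kernel the torsion subgroup. The quotient $\operatorname{Alb}(X)=V^*/\Lambda$ is an abelian variety. The Albanese map sends $m$ to the class of $\omega\mapsto\int_{m_0}^m\omega$, and its differential sends a tangent vector $v$ to the functional $\omega\mapsto\omega(v)$.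
\item[(F5)] \emph{\'Etale covers.} Connected finite \'etale covers $M'\to M$ are the quotients $\widetilde M/\Gamma$ by subgroups $\Gamma\subset\pi_1(M)$ of finite index, and the cover is Galois when $\Gamma$ is normal. The bundles $T_{M'}$, $\Omega^1_{M'}$, $K_{M'}$ are pulled back from $M$. Hence $c_1^2$ and $c_2$ are multiplied by the degree, and both global generation of $\Omega^1$ and general type (bigness of $K$) pass from $M$ to $M'$.
\end{enumerate}

\section{Nefness from two $1$-forms}\label{sec:criterion}

Two sections of $\mathcal O(1)$ on the threefold $P$ settle the sign of $\xi$ on every curve outside their common zero set. If that set is a single curve, one number remains, and \eqref{eq:segre} computes it.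

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
If $\Omega^1_M$ is nef, then $c_1^2\ge c_2$ by Section~\ref{sec:taut}. For the converse let $\sigma_i=\sigma_{\omega_i}$, so that $B$ is the common zero set of $\sigma_1$ and $\sigma_2$. Neither section vanishes identically: otherwise $B$ would be the zero set of a single section, which is empty or of dimension at least $2$. The divisors $D_1,D_2$ of $\sigma_1,\sigma_2$ have no common component, since it would be a surface inside $B$. So they meet properly, and the cycle $D_1\cdot D_2$, which represents $\xi^2$, is a combination with positive integer coefficients of the components of $D_1\cap D_2=B$. As $B$ is irreducible, $\xi^2=\mu[B]$ with $\mu\ge1$, and \eqref{eq:segre} gives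
\begin{equation}\label{eq:mu}
\mu\,(\xi\cdot B)=c_1^2-c_2 .
\end{equation}
Assume $c_1^2\ge c_2$ and let $C\subset P$ be an irreducible curve. If $C\not\subset B$, then some $\sigma_i$ restricts to a nonzero section on $C$, and $\xi\cdot C\ge0$. If $C\subset B$, then $C=B$ and $\xi\cdot B\ge0$ by \eqref{eq:mu}.
\end{proof}

\begin{remark}\label{rem:irreducible}
Irreducibility is needed: for reducible $B$, formula \eqref{eq:mu} controls only a weighted sum of the degrees of the components. Let $C_1,C_2$ be curves of genus $2$, let $\omega_i\ne0$ be a $1$-form on $C_i$, and let $M$ be the blow-up of $C_1\times C_2$ at a point where $\omega_1\wedge\omega_2\ne0$. Then $c_1^2-c_2=(8-1)-(4+1)=2>0$ and $B$ is a reducible curve. One of its components is the lift of the exceptional curve, of degree $-2$, so $\Omega^1_M$ is not nef.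
\end{remark}

We apply the criterion to maps $\pi\colon M\to S$ to an abelian surface, with $\omega_i=\pi^*dz_i$ for linear coordinates $z_1,z_2$ on the universal cover of $S$. Then
\begin{equation}\label{eq:B}
B=\{(m,[v])\in\mathbb P(T_M):\ d\pi(v)=0\},
\end{equation}
and $p(B)$ is the zero set of $\omega_1\wedge\omega_2\in H^0(M,K_M)$, because two linear forms on a plane have a common nonzero kernel vector exactly when they are dependent. Here is the smallest case.

\begin{example}[double covers]\label{ex:double}
Let $H$ be ample and globally generated on $S$, and let $M\subset S\times\mathbb P^1$ be the zero set of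
\[
s=e_0t_0^2+2e_1t_0t_1+e_2t_1^2,\qquad e_0,e_1,e_2\in H^0(S,H)\ \text{general},
\]
a section of $H+2\eta$, where $\eta$ is now the class of a point of $\mathbb P^1$. By (F1), $M$ is smooth and the $e_i$ have no common zero. So $\pi$ is a double cover branched along $\Delta=\{e_1^2=e_0e_2\}\in|2H|$. Locally $M$ has the form $w^2=\delta$ with $\delta$ an equation of $\Delta$, so $\Delta$ is smooth, and it is connected by (F3). Adjunction gives $K_M=H|_M$ and $c_1^2=H^2\cdot(H+2\eta)=2H^2$, while $c_2=2e(S)-e(\Delta)=(2H)^2=4H^2$. Thus $c_1^2-c_2=-2H^2$.

A nonzero vector killed by $d\pi$ is tangent to the factor $\mathbb P^1$, and it is tangent to $M$ at $(a,t)$ exactly when $t$ is a double root of $s(a,\cdot)$. Hence $B\cong\Delta$ is an irreducible curve, $\mathcal O(-1)|_B$ is the pullback of $T_{\mathbb P^1}$, and $\xi|_B=-2\eta$. At a double root $[t_0:t_1]$ the quadratic form is a multiple of $(t_1X_0-t_0X_1)^2$, so $[e_0:e_1:e_2]=[t_1^2:-t_0t_1:t_0^2]$ along $B$, and $2\eta|_B=H|_\Delta$. Therefore $\xi\cdot B=-H\cdot 2H=-2H^2$, which is \eqref{eq:mu} with $\mu=1$.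
\end{example}

This surface has most of what we want: $\pi_1(M)\cong\mathbb Z^4$ by (F2), and $B$ is irreducible. Only the sign of $\xi\cdot B$ is wrong, and the sign is dictated by the second factor. Replace $\mathbb P^1$ by a curve $C$ of genus $g$, and let $M\subset S\times C$ be a smooth member of $L=H+D$ with $D$ ample on $C$. Then $c(T_M)^{-1}=(1+L)(1+K_C)|_M$, so
\[
c_1^2-c_2=L^2\cdot K_C=(2g-2)H^2,
\]
in line with the fact that $\xi|_B$ is the pullback of $K_C$. Equality $c_1^2=c_2$ forces $g=1$; then $C$ contributes a third form and $M$ is an ample divisor in an abelian threefold. To keep $\pi_1=\mathbb Z^4$ we need a simply connected factor, and to avoid a forced sign we need more than one vertical direction. The factor $\mathbb P^2$ offers both. On $\mathbb P(T_{\mathbb P^2})$ the tautological class has degree $-2$ on the lift of a line and degree $+1$ on a fiber, so a curve $B$ of vertical directions can have degree zero.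

\section{Complete intersections in $S\times\mathbb P^2$}\label{sec:counter}

\subsection{The choice of degrees and the invariants}\label{sub:invariants}

Let $Y=S\times\mathbb P^2$ and $h=H^2$. On $Y$ we have $H^3=0$, $\eta^3=0$ and $H^2\eta^2=h$. Let $M\subset Y$ be a smooth complete intersection of two classes $L_1,L_2$. Since $T_S$ is trivial and $c(T_{\mathbb P^2})=(1+\eta)^3$, the normal bundle sequence gives
\[
c(T_M)^{-1}=(1+L_1)(1+L_2)(1-3\eta+6\eta^2)\big|_M ,
\]
and therefore
\[
c_1^2-c_2=\bigl(L_1L_2-3\eta(L_1+L_2)+6\eta^2\bigr)\cdot L_1L_2 .
\]
Try proportional classes $L_i=k_iQ$, where $Q=\tau H+\eta$, $\tau>0$ is rational and $k_1\le k_2$ are positive integers. From $Q^4=6\tau^2h$, $Q^3\eta=3\tau^2h$ and $Q^2\eta^2=\tau^2h$ we get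
\begin{equation}\label{eq:degrees}
c_1^2-c_2=k_1k_2\tau^2h\bigl(6k_1k_2-9(k_1+k_2)+6\bigr)=\tfrac32\,k_1k_2\tau^2h\bigl((2k_1-3)(2k_2-3)-5\bigr).
\end{equation}
The only solution of $(2k_1-3)(2k_2-3)=5$ with $1\le k_1\le k_2$ is $(k_1,k_2)=(2,4)$. Taking $\tau=\frac12$ gives the classes of Theorem~\ref{thm:counter}. The fiber of $M\to S$ over a point is the intersection of a conic and a quartic.

From now on $L_1,L_2$ are as in the theorem. Write $\mathbb P^2=\mathbb P(W)$ for the plane of lines in $W\cong\mathbb C^3$, and put $H_1=H$, $H_2=2H$, $k_1=2$, $k_2=4$. By the K\"unneth formula
\[
V_i:=H^0(Y,L_i)=H^0(S,H_i)\otimes\operatorname{Sym}^{k_i}W^* .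
\]
Each genericity condition below defines a nonempty open subset of $V_1\oplus V_2$, and we take $(s_1,s_2)$ in the intersection of these finitely many sets. Let $\pi\colon M\to S$ be the projection and $\omega_i=\pi^*dz_i$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}\,(1) and (2)]
The bundles $L_1,L_2$ are ample and globally generated, being sums of such bundles on the two factors. By (F1), applied to $L_1$ and to $L_1\oplus L_2$, the schemes $Y_1=\{s_1=0\}$ and $M$ are smooth of dimensions $3$ and $2$; they are nonempty because an ample bundle on a positive-dimensional projective variety has no nowhere vanishing section. Applying (F2) to $Y_1\subset Y$ and to $M\subset Y_1$, we find that $M$ is connected and that $\pi$ induces isomorphisms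
\[
\pi_1(M)\cong\pi_1(Y_1)\cong\pi_1(Y)=\pi_1(S)\cong\mathbb Z^4 .
\]
Adjunction gives $K_M=(L_1+L_2-3\eta)|_M=(3H+3\eta)|_M$, which is ample. The transpose of $\pi^*$ on $1$-forms induces a homomorphism of complex tori $\operatorname{Alb}(M)\to\operatorname{Alb}(S)=S$, which on the lattices is the isomorphism $\pi_*\colon H_1(M,\mathbb Z)\to H_1(S,\mathbb Z)$. A linear map that is a bijection between lattices of full rank is an isomorphism, so $\operatorname{Alb}(M)=S$. This proves (1). For (2), we have $[M]=2(H+2\eta)^2$, so
\[
c_1^2=18\,(H+\eta)^2(H+2\eta)^2=18\,(H^2+3H\eta+2\eta^2)^2=18\,(9+4)\,h=234\,h ,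
\]
and $c_2=c_1^2$ by \eqref{eq:degrees}.
\end{proof}

\subsection{The curve of vertical tangent directions}\label{sub:B}

By Theorem~\ref{thm:criterion} and part (2), part (3) follows once the set $B$ of \eqref{eq:B} is shown to be an irreducible curve. We prove that it is smooth of dimension one and connected. Bertini's theorem does not apply inside $\mathbb P(T_M)$, since $\omega_1,\omega_2$ span all the $1$-forms on $M$ and $B$ is their base locus. The way around this is to view $B$ inside a variety that does not depend on $M$, where its equations depend linearly on $(s_1,s_2)$ and move freely.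

That variety is the space of vertical directions. Let $F=\{(y,\ell):y\in\ell\}$ be the flag variety of points on lines in $\mathbb P^2$; it is smooth of dimension $3$ and carries tautological bundles $\mathcal U_1\subset\mathcal U_2\subset W\otimes\mathcal O_F$ of ranks $1$ and $2$. Every line in $T_y\mathbb P^2$ is tangent to a unique projective line $\ell$ through $y$, so $(a,y,\ell)\mapsto((a,y),T_y\ell)$ identifies $S\times F$ with the set of points of $\mathbb P(T_Y)$ given by directions tangent to the factor $\mathbb P^2$. Thus $B=\mathbb P(T_M)\cap(S\times F)$.

A vertical direction $T_y\ell$ is tangent to a hypersurface when its equation vanishes doubly at $y$ along $\ell$. The bundle that records the value and the first derivative along $\ell$ of a form of degree $k\ge1$ is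
\[
J_k=(\mathcal U_1^*)^{\otimes(k-1)}\otimes\mathcal U_2^* ,
\]
of rank $2$. A polynomial $q\in\operatorname{Sym}^kW^*$ defines the section $j(q)\colon(u,w)\mapsto\partial_wq(u)$, for $u\in\mathcal U_1$ and $w\in\mathcal U_2$; this expression is homogeneous of degree $k-1$ in $u$ and linear in $w$.

\begin{lemma}\label{lem:jets}
The section $j(q)$ vanishes at $(y,\ell)$ if and only if $q|_\ell$ vanishes to order at least $2$ at $y$. The space $\operatorname{Sym}^kW^*$ generates $J_k$.
\end{lemma}

\begin{proof}
Let $u,w$ be a basis of the fiber of $\mathcal U_2$ at $(y,\ell)$ with $y=[u]$. The value of $j(q)$ is determined by the two numbers $\partial_uq(u)=k\,q(u)$ (Euler's formula) and $\partial_wq(u)$. Since $q(u+tw)=q(u)+t\,\partial_wq(u)+O(t^2)$ and $t$ is a coordinate on $\ell$ at $y$, the first claim follows. For the second choose $\lambda\in W^*$ with $\lambda(u)=1$, $\lambda(w)=0$, and take $q=\lambda^{k-1}\beta$ with $\beta\in W^*$. Then $q(u+tw)=\beta(u)+t\beta(w)$, so the two numbers are $k\,\beta(u)$ and $\beta(w)$, which are arbitrary.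
\end{proof}

\begin{lemma}\label{lem:smooth}
For general $(s_1,s_2)$ the set $B$ is the set of points of a subscheme $\widetilde B\subset S\times F$ that is empty or smooth of pure dimension $1$.
\end{lemma}

\begin{proof}
Let $\mathcal J_i=H_i\boxtimes J_{k_i}$ on $S\times F$. Since $H_i$ is globally generated, Lemma~\ref{lem:jets} shows that $V_i$ generates $\mathcal J_i$ through the map $\mathrm{id}\otimes j$. So $V_1\oplus V_2$ generates $\mathcal J_1\oplus\mathcal J_2$, a bundle of rank $4$ on a smooth fivefold. By (F1), the zero scheme $\widetilde B$ of the section induced by a general $(s_1,s_2)$ is empty or smooth of pure dimension $1$.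

Fix $(a,y,\ell)$, trivialize $H_i$ near $a$, and let $v$ span $T_y\ell$. By Lemma~\ref{lem:jets} the point lies in $\widetilde B$ if and only if the polynomials $s_i(a,\cdot)$ vanish to order at least $2$ at $y$ along $\ell$, that is, $s_i(a,y)=0$ and $ds_i(v)=0$ for $i=1,2$. As the scheme $M$ is smooth, its tangent space at $(a,y)$ is $\ker ds_1\cap\ker ds_2$. So the condition says that $(a,y)\in M$ and $v\in T_{(a,y)}M$, which is the definition of $B$.
\end{proof}

Smoothness reduces irreducibility to connectedness, and connectedness comes from below: $B$ lies over a canonical divisor of $M$, and $K_M$ is ample.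

\begin{lemma}\label{lem:connected}
The form $\omega_1\wedge\omega_2$ is not identically zero, and $B$ is nonempty and connected.
\end{lemma}

\begin{proof}
Let $R=p(B)\subset M$, the zero set of $\omega_1\wedge\omega_2\in H^0(M,K_M)$. By Lemma~\ref{lem:smooth}, $\dim R\le\dim B\le1$, so this section is not zero, and $R$ is the support of an effective divisor in the ample class $K_M$. Hence $R$ is nonempty, and it is connected by (F3). The fiber of $B\to R$ over $m$ is $\mathbb P(\ker d\pi_m)$, a point or a projective line, and so it is connected. Suppose $B=B'\sqcup B''$ with $B',B''$ closed. Each fiber lies in one of the two pieces, so the compact sets $p(B')$ and $p(B'')$ are disjoint and cover $R$. One of them is empty, and $B$ is connected.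
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}\,(3)]
By Lemmas~\ref{lem:smooth} and~\ref{lem:connected}, $B$ is a nonempty connected smooth curve, hence irreducible. Since $c_1^2=c_2$, Theorem~\ref{thm:criterion} shows that $\Omega^1_M$ is nef.
\end{proof}

\begin{remark}\label{rem:check}
By \eqref{eq:mu} we have $\xi\cdot B=0$. This can be verified on $S\times F$ without \eqref{eq:segre}. Let $\eta'=c_1(\mathcal U_2^*)$, the pullback of the hyperplane class of the dual plane; on $F$ we have $\eta^3=\eta'^3=0$ and $\eta^2\eta'=\eta\eta'^2=1$. Since $c_1(\mathcal U_1^*)=\eta$ and $T_y\ell=\operatorname{Hom}(\mathcal U_1,\mathcal U_2/\mathcal U_1)$ has class $\eta+(\eta-\eta')$, we get $\xi|_B=\eta'-2\eta$. The Chern roots of $\mathcal U_2^*$ are $\eta$ and $\eta'-\eta$, so those of $J_k$ are $k\eta$ and $(k-2)\eta+\eta'$, and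
\[
[B]=c_4(\mathcal J_1\oplus\mathcal J_2)=(H+2\eta)(H+\eta')(2H+4\eta)(2H+2\eta+\eta').
\]
Write this as $2\,(H^2+4H\eta+4\eta^2)\bigl(2H^2+H(2\eta+3\eta')+\eta'(2\eta+\eta')\bigr)$. The coefficient of $H^2$ is $2(16\eta^2+14\eta\eta'+\eta'^2)$, and
\[
\xi\cdot B=2h\int_F(16\eta^2+14\eta\eta'+\eta'^2)(\eta'-2\eta)=2h\,(16+14-28-2)=0 .
\]
The term $-2\eta$ is the one met in Example~\ref{ex:double}; the new term $\eta'$ measures how the line $\ell$ moves, and the degrees $(2,4)$ balance the two.
\end{remark}

\subsection{Equivariant maps for an abelian deck group}\label{sub:abelian}

The differential of an equivariant map is a $1$-form with values in a flat unitary bundle, and such twisted forms could in principle be more plentiful than ordinary ones. For an abelian group the bundle splits into characters, and the components with nontrivial character turn out to be constant.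

\begin{lemma}\label{lem:abelian}
Let $X$ be a compact connected complex manifold with abelian fundamental group $\Gamma$, and let $f\colon\widetilde X\to\mathbb C^n$ be holomorphic and equivariant for $\rho\colon\Gamma\to U(n)\ltimes\mathbb C^n$. After a unitary change of coordinates in $\mathbb C^n$, each $df_j$ is the lift of a holomorphic $1$-form on $X$.
\end{lemma}

\begin{proof}
The linear parts of the $\rho(\gamma)$ are commuting unitary matrices, so a unitary change of coordinates makes all of them diagonal. Then $\Gamma$ acts on the $j$th coordinate by the maps $t\mapsto\chi_j(\gamma)t+b_j(\gamma)$ with $|\chi_j(\gamma)|=1$, these maps commute, and $f_j(\gamma x)=\chi_j(\gamma)f_j(x)+b_j(\gamma)$.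

If $\chi_j$ is trivial, then $\gamma^*df_j=df_j$ for all $\gamma$, and $df_j$ descends to $X$.

Otherwise choose $\gamma_0$ with $\chi_j(\gamma_0)\ne1$. It acts on the $j$th coordinate with the unique fixed point $b_j(\gamma_0)/(1-\chi_j(\gamma_0))$. Moving the origin to that point does not change $df_j$, and we may assume $b_j(\gamma_0)=0$. Comparing the images of $t=0$ under $\gamma\gamma_0=\gamma_0\gamma$ gives $b_j(\gamma)=\chi_j(\gamma_0)b_j(\gamma)$, so $b_j(\gamma)=0$ for all $\gamma$. Then $|f_j|$ is $\Gamma$-invariant and descends to a continuous function on the compact space $X$. It attains a maximum, so $f_j$ is constant by the maximum principle, and $df_j=0$ is the lift of the zero form.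
\end{proof}

Unitarity is used in the last step. Without it the conclusion fails: for an elliptic curve $\mathbb C/\Lambda$ the function $e^z$ is equivariant with multipliers $e^\lambda$, and its differential is not invariant.

\begin{proof}[Proof of Theorem~\ref{thm:counter}\,(4)]
Let $\Gamma\subset\pi_1(M)\cong\mathbb Z^4$ have finite index, so $\Gamma\cong\mathbb Z^4$, and let $M'=\widetilde M/\Gamma$. By (F4), $h^0(\Omega^1_{M'})=b_1(M')/2=2$. The pullbacks of $\omega_1,\omega_2$ are linearly independent, because $\omega_1\wedge\omega_2\ne0$ by Lemma~\ref{lem:connected}, so they span $H^0(\Omega^1_{M'})$. Let $f$ be $\rho$-equivariant. By Lemma~\ref{lem:abelian} for $X=M'$, in suitable unitary coordinates each $df_j$ is a linear combination of the lifts of $\omega_1$ and $\omega_2$. Choose $(m,[v])\in B$, which is nonempty, and lift $v$ to a nonzero vector $\tilde v$ at a point of $\widetilde M$ over $m$. Every $df_j$ vanishes on $\tilde v$, so $f$ is not an immersion.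
\end{proof}

This completes the proof of Theorem~\ref{thm:counter}. Note that $\omega_1,\omega_2$ generate $\Omega^1_M$ outside the curve $R$; the cotangent bundle is nef and generically generated by global sections, and the failure of generation along $R$ persists on every finite \'etale cover.

\section{Globally generated cotangent bundles}\label{sec:positive}

We now prove Theorem~\ref{thm:positive}. Global generation makes the Albanese map an immersion; the point is to show that its target has dimension exactly three. We do this by reversing the proof of Proposition~\ref{prop:necessary}: the tangent directions sweep out a surface in a projective space, and this surface contains too many lines to be anything but a plane.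

\subsection{Exactly three $1$-forms}

\begin{lemma}\label{lem:lines}
Let $Z\subset\mathbb P^N$ be an irreducible closed subvariety of dimension at most $2$ that is the union of the lines parametrized by an irreducible closed surface $D$ in the Grassmannian of lines. Then $Z$ is a plane.
\end{lemma}

\begin{proof}
An irreducible curve contains at most one line, so $\dim Z=2$. The incidence variety $I=\{(z,\ell):z\in\ell\in D\}$ is a $\mathbb P^1$-bundle over $D$, hence irreducible of dimension $3$, and it maps onto $Z$. So for every $z\in Z$ the fiber $D_z=\{\ell\in D:z\in\ell\}$ has dimension at least $3-2=1$. The union of the lines in $D_z$ is the cone with vertex $z$ over $D_z$, viewed as a closed subset of the space $\mathbb P^{N-1}$ of lines through $z$. It is closed, has dimension at least $2$ and lies in the irreducible surface $Z$, so it equals $Z$. Thus every $z'\in Z\setminus\{z\}$ lies on a line through $z$ contained in $Z$. In other words, $Z$ contains the line through any two of its points. The affine cone over $Z$ is then closed under addition, so $Z$ is a linear subspace, of dimension $2$.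
\end{proof}

\begin{proposition}\label{prop:three}
Let $X$ be a surface of general type with $c_1^2=c_2$ and $\Omega^1_X$ globally generated. Then $h^0(\Omega^1_X)=3$.
\end{proposition}

\begin{proof}
Let $V=H^0(X,\Omega^1_X)$. For each $m$ the evaluation $V\to\Omega^1_{X,m}$ is surjective, so its transpose $T_mX\to V^*$, $v\mapsto(\omega\mapsto\omega(v))$, is injective. We obtain morphisms
\[
\varphi\colon\mathbb P(T_X)\to\mathbb P(V^*),\qquad\psi\colon X\to G(2,V^*),
\]
to the space of lines and the Grassmannian of planes in $V^*$. The map $\varphi$ sends the fiber over $m$ isomorphically onto the projective line $\ell_m$ given by $\psi(m)$, and $Z=\varphi(\mathbb P(T_X))$ is irreducible and is the union of the $\ell_m$.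

The tautological line bundle of $\mathbb P(V^*)$ pulls back under $\varphi$ to $\mathcal O(-1)$, so $\xi$ is the pullback of the hyperplane class. If $Z$ had dimension $3$, then $\xi^3=\deg\varphi\cdot\deg Z$ would be positive. Since $\xi^3=c_1^2-c_2=0$ by \eqref{eq:segre}, we get $\dim Z\le2$.

The tautological rank two bundle of the Grassmannian pulls back under $\psi$ to $T_X$, so the Pl\"ucker bundle pulls back to $\det\Omega^1_X=K_X$. Hence $K_X$ is globally generated, in particular nef. It is also big, and a nef and big class on a surface has positive square. If $D=\psi(X)$ had dimension at most $1$, then $K_X^2$ would vanish; so $D$ is an irreducible surface.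

By Lemma~\ref{lem:lines}, $Z$ is a plane. A hyperplane of $\mathbb P(V^*)$ is given by some $\omega\in V\setminus\{0\}$, and it contains $Z$ only if $\omega(v)=0$ for all tangent vectors $v$, which is impossible. So $Z$ spans $\mathbb P(V^*)$, and $\mathbb P(V^*)=Z$ has dimension $2$.
\end{proof}

The equality $c_1^2=c_2$ bounds the dimension of $Z$, and general type makes the family of lines two-dimensional. Without general type the statement fails: for an elliptic curve $E$ and a curve $C$ of genus $g\ge3$, the product $E\times C$ has globally generated cotangent bundle, $c_1^2=c_2=0$ and $h^0(\Omega^1)=g+1$.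

\subsection{The equivariant immersion}

Let $M$ be as in Theorem~\ref{thm:positive} and $\Pi=\pi_1(M)$. Let $\widetilde M/\Gamma_1$ be a finite \'etale cover with globally generated cotangent bundle. The intersection of the finitely many conjugates of $\Gamma_1$ is a normal subgroup of finite index, and by (F5) the corresponding Galois cover again has globally generated cotangent bundle. Fix any such Galois cover $M'=\widetilde M/\Pi'$, and let $V=H^0(M',\Omega^1_{M'})$ and $\Lambda\subset V^*$ be as in (F4). By (F5), $M'$ is of general type with $c_1^2=c_2$, so $\dim V=3$ by Proposition~\ref{prop:three}. Thus $\operatorname{Alb}(M')=V^*/\Lambda$ is an abelian threefold, and the Albanese map is an immersion because its differential $T_mM'\to V^*$ is the injective map from the proof of that proposition.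

Fix $x_0\in\widetilde M$, denote the lift of $\omega\in V$ to $\widetilde M$ by the same letter, and define
\[
f\colon\widetilde M\to V^*,\qquad f(x)(\omega)=\int_{x_0}^x\omega .
\]
The integral is independent of the path because $\omega$ is closed and $\widetilde M$ is simply connected. The map $f$ lifts the Albanese map of $M'$, so it is a holomorphic immersion.

Equivariance is wanted for the whole group $\Pi$, and this is where the Galois hypothesis enters. Since $\Pi'$ is normal, each $\gamma\in\Pi$ descends to an automorphism $\bar\gamma$ of $M'$ that depends only on the class of $\gamma$ in the finite group $\Pi/\Pi'$, and $\gamma^*$ preserves $V$, acting as $\bar\gamma^*$. Splitting a path at $\gamma x_0$ gives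
\[
f(\gamma x)(\omega)=\int_{x_0}^{\gamma x_0}\omega+\int_{\gamma x_0}^{\gamma x}\omega=f(\gamma x_0)(\omega)+f(x)(\bar\gamma^*\omega).
\]
So $f(\gamma x)=\rho(\gamma)f(x)$, where $\rho(\gamma)z=A(\gamma)z+b(\gamma)$, the map $A(\gamma)$ is the transpose of $\bar\gamma^*$, and $b(\gamma)=f(\gamma x_0)$. The image of $f$ lies in no affine hyperplane: if $x\mapsto f(x)(\omega)$ is constant, then its differential $\omega$ is zero. The affine maps $\rho(\gamma\delta)$ and $\rho(\gamma)\rho(\delta)$ agree on $f(\widetilde M)$, hence everywhere, and $\rho$ is a homomorphism. Its linear part $A$ factors through $\Pi/\Pi'$. Averaging a Hermitian inner product on $V^*$ over this finite group and choosing an orthonormal basis, we identify $V^*$ with $\mathbb C^3$ so that $\rho$ takes values in $U(3)\ltimes\mathbb C^3$. This proves the first half of Theorem~\ref{thm:positive}.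

\subsection{Properness}

For $\gamma\in\Pi'$ the map $\rho(\gamma)$ is the translation by the period $b(\gamma)$, and $b\colon\Pi'\to\Lambda$ is the surjection $\pi_1(M')\to H_1(M',\mathbb Z)/\mathrm{torsion}\cong\mathbb Z^6$. Let $N$ be its kernel. The map $f$ is constant on the orbits of $N$, and this is the only obstruction to properness.

\begin{lemma}\label{lem:kernel}
The map $f$ is proper if and only if $N$ is finite.
\end{lemma}

\begin{proof}
If $N$ is infinite, the fiber of $f$ through $x_0$ contains the orbit $Nx_0$, an infinite closed discrete subset of $\widetilde M$. So the fiber is not compact. Conversely, let $N$ be finite and let $K\subset V^*$ be compact. Since $M'$ is compact, there is a compact set $C\subset\widetilde M$ with $\Pi'C=\widetilde M$. If $x=\gamma c$ with $\gamma\in\Pi'$, $c\in C$ and $f(x)\in K$, then $b(\gamma)=f(x)-f(c)$ lies in the compact set $K-f(C)$, which meets the lattice $\Lambda$ in finitely many points. Each of them has $|N|$ preimages in $\Pi'$. Hence the closed set $f^{-1}(K)$ lies in finitely many translates of $C$ and is compact.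
\end{proof}

The implication (c)$\Rightarrow$(a) holds by definition, since $f$ is an equivariant immersion. In (a)$\Rightarrow$(b) the given map need not be $f$, so we argue with its homomorphism alone. Properness will make the image discrete and the kernel finite, and the next lemma absorbs the kernel.

\begin{lemma}\label{lem:group}
Let $\Pi$ be a finitely generated group and $E\subset\Pi$ a finite normal subgroup such that $\Pi/E$ is virtually abelian. Then $\Pi$ is virtually abelian.
\end{lemma}

\begin{proof}
Let $\Pi_0\subset\Pi$ be the preimage of an abelian subgroup of finite index in $\Pi/E$; all commutators of elements of $\Pi_0$ lie in $E$. The centralizer of $E$ is the kernel of the conjugation map from $\Pi$ to the finite group $\operatorname{Aut}(E)$, so it has finite index. Let $\Pi_1$ be its intersection with $\Pi_0$. Then $\Pi_1$ has finite index in $\Pi$, so it is finitely generated, and commutators of its elements lie in the finite central subgroup $E\cap\Pi_1$, of order $n$ say. For $x,y\in\Pi_1$ put $c=[x,y]=xyx^{-1}y^{-1}$. Then $xyx^{-1}=cy$ with $c$ central, so $x^nyx^{-n}=c^ny=y$. Thus $x^n$ lies in the center $Z(\Pi_1)$ for every $x$. The quotient $\Pi_1/Z(\Pi_1)$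 is abelian, finitely generated and of exponent dividing $n$, hence finite. So $Z(\Pi_1)$ is an abelian subgroup of finite index in $\Pi$.
\end{proof}

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(b)}]
Let $f_1\colon\widetilde M\to\mathbb C^3$ be proper and equivariant for $\rho_1\colon\Pi\to U(3)\ltimes\mathbb C^3$. Let $K\subset U(3)\ltimes\mathbb C^3$ be compact. If $\rho_1(\gamma)\in K$, then $f_1(\gamma x_0)$ lies in the compact set $Kf_1(x_0)$, so $\gamma x_0$ lies in the compact set $f_1^{-1}(Kf_1(x_0))$. The deck group acts freely with closed discrete orbits, so only finitely many $\gamma$ have this property. Taking $K=\{1\}$ shows that $\ker\rho_1$ is finite. Taking $K$ arbitrary shows that $\rho_1(\Pi)$ meets each compact set in a finite set; since $U(3)\ltimes\mathbb C^3$ is closed in $\operatorname{Isom}(\mathbb R^6)$, the image is a discrete subgroup of $\operatorname{Isom}(\mathbb R^6)$. By Bieberbach's theorem, every discrete group of isometries of a Euclidean space, cocompact or not, is virtually abelian. The group $\Pi$ is finitely generated because $M$ is compact, so Lemma~\ref{lem:group} applies with $E=\ker\rho_1$.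
\end{proof}

This implication used only properness and equivariance. The last one uses Proposition~\ref{prop:three} a second time: the number of $1$-forms cannot grow on further covers, and this pins down the rank of an abelian subgroup of finite index.

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(c)}]
An abelian subgroup of finite index in $\Pi$ is finitely generated, so it contains a free abelian subgroup of finite index. Intersecting the latter with $\Pi'$ gives a subgroup $\Pi''\cong\mathbb Z^r$ of finite index in $\Pi'$. By (F5), the cover $M''=\widetilde M/\Pi''$ of $M'$ is of general type, has $c_1^2=c_2$ and has globally generated cotangent bundle. Proposition~\ref{prop:three} and (F4) give $r=b_1(M'')=2h^0(\Omega^1_{M''})=6$. Since $b\colon\Pi'\to\Lambda$ is surjective, $b(\Pi'')$ has finite index in $\Lambda\cong\mathbb Z^6$ and so has rank $6$. The kernel of $b$ on $\Pi''\cong\mathbb Z^6$ then has rank $0$ and is torsion free, so $N\cap\Pi''=1$. Therefore $N$ injects into the finite set of cosets $\Pi'/\Pi''$, and $f$ is proper by Lemma~\ref{lem:kernel}.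
\end{proof}

The three implications complete the proof of Theorem~\ref{thm:positive}.

\begin{thebibliography}{9}

\bibitem{hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{conj}
\emph{On a class of algebraic surfaces with} (title as printed),
\texttt{https://etd.ohiolink.edu/\allowbreak !etd.send\_file?\allowbreak accession=osu1154450131\allowbreak\&disposition=inline}.

\end{thebibliography}
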